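# Closed subgraphs of arc-colored tournaments: six nodes, four colors, and the version with multiplicities

## A closed four-cycle in a two-colored tournament on four nodes

Take four nodes $1,2,3,4$ and color six arcs with red and blue as follows:

$$\text{red: } 1\to3,\quad 2\to4,\quad 1\to4,\quad 2\to3;\qquad\qquad \text{blue: } 1\to2,\quad 3\to4 .$$

Every two nodes are joined by exactly one arc, so this is a tournament. The coloring is special: every red arc goes from $\{1,2\}$ to $\{3,4\}$, and every blue arc goes from $\{1,3\}$ to $\{2,4\}$. Within one color, no node is both a tail and a head.

Look at the two red arcs $1\to 3$ and $2\to 4$. Their tails are $1$ and $2$, which are joined by the arc $1\to2$; we say that $1\to 2$ is *closed by the tails* of this pair. Their heads are $3$ and $4$, joined by $3\to4$, which is *closed by the heads* of the same pair. Likewise the blue arcs $1\to2$ and $3\to4$ close $1\to3$ by their tails and $2\to4$ by their heads. So the four arcs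

$$1\to3,\quad 2\to4,\quad 1\to2,\quad 3\to4$$

support each other: each of them is closed by a pair of equally colored arcs among the four, and each takes part in exactly two closings, once through its tail and once through its head. This configuration is called a closed $C_4$.

Was this luck? Color *any* tournament on four nodes with two colors so that each color $c$ has all its arcs going from a set $S_c$ to the complementary set $T_c$. Give each node its vector in $\{S,T\}^2$, recording on which side it lies for color 1 and for color 2. Two different nodes $u,v$ are joined by an arc of some color $c$, and then one lies in $S_c$ and the other in $T_c$; so different nodes have different vectors. Four nodes thus use all four vectors. Name the nodes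
$$1=SS,\qquad 2=ST,\qquad 3=TS,\qquad 4=TT .$$
Nodes $1,2$ are on the same side for color 1, so their arc has color 2, and it is $1\to2$. In the same way $3\to4$ has color 2, and $1\to3$, $2\to4$ have color 1. These four arcs are the closed $C_4$ found above. One color is not enough for four nodes, since there would be only two vectors.

So on four nodes, two colors always force such a self-supporting set of arcs. With more colors there are fewer pairs of equal color, so fewer closings. How many colors are few enough, in terms of the number of nodes, to force a self-supporting set?

## Tournaments with directed bipartite color classes, and closed sets of arcs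

**Definition (arc-colored tournament).** A tournament $D=(N,A)$ has exactly one of the arcs $(u,v),(v,u)$ for every two distinct nodes $u,v$. It is *arc-colored with $m$ colors* if $A$ is partitioned into color classes $\sigma_1,\dots,\sigma_m$ such that for each $i$ there is a partition $N=S_i\cup T_i$ for which every arc of color $\sigma_i$ goes from $S_i$ to $T_i$. That is, each class is a directed bipartite graph.

Write $n=|N|$, and $u\to v$ for the arc $(u,v)$. The vector argument of the first section applies to any $m$: distinct nodes have distinct vectors in $\{S,T\}^m$, so
$$n\le 2^m .$$

**Definition (closing).** An arc $(i,j)$ is closed by arcs $a,b$ if $a$ and $b$ have the same color and, for some $k,l\in N\setminus\{i,j\}$, either $a=(i,k)$, $b=(j,l)$ (closing by tails), or $a=(k,i)$, $b=(l,j)$ (closing by heads).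

The nodes $k$ and $l$ may coincide. The requirement $k,l\notin\{i,j\}$ is automatic: if $a,b$ have the same color and tails $i,j$, then neither $i$ nor $j$ can be a head in that color. So we may speak simply of pairs. A *tail-pair* is a pair of arcs of the same color with distinct tails $i\ne j$; it closes, by tails, the arc joining $i$ and $j$. A *head-pair* is a pair of arcs of the same color with distinct heads, and it closes the arc joining these heads. The same two arcs can form both a tail-pair and a head-pair, as $1\to3,\ 2\to4$ do in the first section; we then count the tail-pair and the head-pair as two separate objects.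

**Definition (closed subgraph).** Let $A'\subseteq A$ be nonempty, its arcs keeping their colors. The subgraph $(N,A')$ is *closed* if one can choose for each $e\in A'$ a pair of arcs of $A'$ closing $e$ in such a way that every $a\in A'$ occurs in exactly two of the chosen pairs, in one of them as part of a pair closing an arc by tails, and in the other as part of a pair closing an arc by heads.

Here is a family with no closed subgraph. On nodes $1,\dots,m+1$ take the arcs $i\to j$ for $i<j$, and give $i\to j$ the color $i$. Color $i$ has the single tail $i$, so there are no tail-pairs at all. But in a closed $A'$ every arc must lie in a chosen tail-pair. So no $A'$ works, with $m$ colors on $m+1$ nodes, and $m=n-1$ colors are too many to force anything. The problem, posed in "Closed coloring" (http://www.math.tau.ac.il/%7Ehassin/cc.pdf), asks whether one color fewer is enough.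

**Conjecture.** Every arc-colored tournament with $|N|\ge4$ and $m\le|N|-2$ colors contains a closed subgraph.

The same statement is rephrased there, for $m\ge3$, as: the maximum order of an arc-colored tournament with $m$ colors and no closed subgraph is $m+1$. We quote that the conjecture holds for $|N|=4$ (we have just seen why) and for $|N|=5$: every tournament on five nodes with three colors contains a closed subgraph. We shall see that it fails for every order from $6$ on, and then that it becomes true, and sharp, once arcs may be used several times.

The first thing to try is induction: delete a node. Then $n$ drops by one, so to stay in the range $m\le n-2$ a color has to disappear as well. If every color survives every deletion, a tournament with $m=n-2$ becomes one with $m=(n-1)-1$, and there nothing is forced. The six-node tournament below is of this kind: each of its four colors contains two disjoint arcs, so no deletion of one node removes a color.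

## Balance equations with multiplicities

The definition of closedness is a list of counts, so we turn it into linear equations. It costs nothing to allow multiplicities at once.

**Definition (weighted closed subgraph).** A weighted closed subgraph is an assignment of nonnegative integers $\mu(P)$, not all $0$, to the tail-pairs and head-pairs $P$ of $D$ such that for each arc $e$
$$\sum_{P\text{ closes }e}\mu(P)\;=\;\sum_{\text{tail-pairs }P\ni e}\mu(P)\;=\;\sum_{\text{head-pairs }P\ni e}\mu(P)\;=:\;z_e. \tag{1}$$

Closed subgraphs are exactly the weighted closed subgraphs with all $z_e\le1$. Indeed, from a closed $A'$ with chosen pairs put $\mu=1$ on the chosen tail-pairs and head-pairs and $0$ elsewhere; then (1) holds with $z_e=1$ on $A'$ and $z_e=0$ off $A'$. Conversely, suppose $z_e\le1$ for all $e$ and let $A'=\{e:z_e=1\}$. Some $\mu(P)$ is positive, and the arc that $P$ closes is in $A'$, so $A'\neq\emptyset$. Each $e\in A'$ is closed by exactly one pair of positive weight, with weight $1$, and we choose that one. Both arcs of such a pair have $z\ge1$, so they lie in $A'$. Every pair of positive weight closes an arc with $z=1$, so it is the chosen pair of that arc. By (1), each $a\in A'$ is in exactly one chosen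 tail-pair and exactly one chosen head-pair. So $A'$ is closed.

For a color $\chi$ and two nodes $u,v$ let $\chi^+_{uv}$ be the sum of $\mu(P)$ over the tail-pairs $P$ of color $\chi$ closing the arc between $u$ and $v$, and let $\chi^-_{uv}$ be the same sum over head-pairs. Write $z_{uv}=z_{vu}$ for the value of $z$ on the arc between $u$ and $v$. Then
$$z_{uv}=\sum_\chi\bigl(\chi^+_{uv}+\chi^-_{uv}\bigr), \tag{2}$$
where $\chi^+_{uv}=0$ unless $u,v$ are both tails of color $\chi$, and $\chi^-_{uv}=0$ unless both are heads of color $\chi$. Moreover, for every node $v$ and color $\chi$,
$$\sum_u\chi^+_{uv}=\sum_{\substack{a\text{ of color }\chi\\ \text{with tail }v}}z_a,\qquad \sum_u\chi^-_{uv}=\sum_{\substack{a\text{ of color }\chi\\ \text{with head }v}}z_a. \tag{3}$$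
Equation (2) is the first part of (1). For (3), a tail-pair of color $\chi$ closes an arc at $v$ exactly when one of its two arcs has tail $v$, and then only one has, since its tails are distinct. So the left-hand sum counts each tail-pair through its unique arc with tail $v$, and by (1) the tail-pairs through a given arc $a$ have total weight $z_a$. The same argument works for heads.

A way to read (3): fix a color $\chi$. The numbers $\chi^+_{uv}$ form a weighted graph on the tails of $\chi$, and its degree at $v$ is the weight of the $\chi$-arcs leaving $v$. Similarly on the heads.

## A six-node tournament with four colors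

Nodes $1,\dots,6$, colors $\alpha,\beta,\gamma,\delta$:

| color | arcs | tails | heads |
|---|---|---|---|
| $\alpha$ | $1\to2,\;3\to4,\;6\to5$ | $1,3,6$ | $2,4,5$ |
| $\beta$ | $1\to4,\;1\to5,\;2\to3,\;2\to6$ | $1,2$ | $3,4,5,6$ |
| $\gamma$ | $1\to3,\;5\to2,\;5\to3,\;6\to3$ | $1,5,6$ | $2,3$ |
| $\delta$ | $2\to4,\;5\to4,\;6\to4,\;6\to1$ | $2,5,6$ | $1,4$ |

Check that each of the 15 pairs of nodes occurs once: $12\alpha$, $13\gamma$, $14\beta$, $15\beta$, $16\delta$, $23\beta$, $24\delta$, $25\gamma$, $26\beta$, $34\alpha$, $35\gamma$, $36\gamma$, $45\delta$, $46\delta$, $56\alpha$. In each row tails and heads are disjoint. So this is an arc-colored tournament with $m=4=n-2$.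

To remember the table, note that the permutation $(1\,2)(3\,4)(5\,6)$ maps $\beta$ to itself, exchanges $\gamma$ and $\delta$, and reverses all arcs of $\alpha$. The colors $\gamma$ and $\delta$ have only two heads and three tails, which makes (3) very restrictive for them.

**Theorem 1.** This tournament contains no closed subgraph.

Before the proof, let us see what we are up against. Solutions of (1) *with* multiplicities do exist here. In each of the two lists below, every two-arc set is taken once as a tail-pair and once as a head-pair, with weight $1$ each, and the arrow shows the arc closed by tails and the arc closed by heads.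

First solution, with $z_{12}=2$, with $z_e=1$ for $e\in\{13,14,15,16,23,24,25,26,34,56\}$, and $z_e=0$ otherwise:
$$\begin{gathered}\{12,34\}\mapsto(13,24),\quad \{12,65\}\mapsto(16,25),\quad \{15,26\}\mapsto(12,56),\\ \{14,23\}\mapsto(12,34),\quad \{13,52\}\mapsto(15,23),\quad \{24,61\}\mapsto(26,14).\end{gathered}$$

Second solution, with $z_{56}=2$, with $z_e=1$ for $e\in\{12,14,16,23,25,34,36,45\}$, and $z_e=0$ otherwise:
$$\begin{gathered}\{14,23\}\mapsto(12,34),\quad \{52,63\}\mapsto(56,23),\quad \{54,61\}\mapsto(56,14),\\ \{12,65\}\mapsto(16,25),\quad \{34,65\}\mapsto(36,45).\end{gathered}$$

In each list, count how often an arc appears on the right and how often it appears on the left: both counts are $z_e$. That is (1), since each set on the left serves both as a tail-pair and as a head-pair. So (1) alone yields no contradiction; the bound $z_e\le1$ has to be used. In the first solution only the arc between $1$ and $2$ violates the bound, and in the second only the arc between $5$ and $6$. So a proof must use the bound for both of these arcs, and the proof below uses it exactly there.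

*Proof of Theorem 1.* Suppose there is a closed subgraph; take the corresponding $\mu$ with all $z_e\le1$. Steps 1 to 4 use only (2), (3) and nonnegativity.

**Step 1: equation (2) for this table.** The purpose is to list, for each pair of nodes, the colors in which both are tails or both are heads. Reading off the last two columns of the table, we get
$$\begin{gathered}z_{12}=\beta^+_{12},\quad z_{13}=\alpha^+_{13},\quad z_{14}=\delta^-_{14},\quad z_{15}=\gamma^+_{15},\quad z_{16}=\alpha^+_{16}+\gamma^+_{16},\\ z_{23}=\gamma^-_{23},\quad z_{24}=\alpha^-_{24},\quad z_{25}=\alpha^-_{25}+\delta^+_{25},\quad z_{26}=\delta^+_{26},\quad z_{34}=\beta^-_{34},\quad z_{35}=\beta^-_{35},\\ z_{36}=\alpha^+_{36}+\beta^-_{36},\quad z_{45}=\alpha^-_{45}+\beta^-_{45},\quad z_{46}=\beta^-_{46},\quad z_{56}=\beta^-_{56}+\gamma^+_{56}+\delta^+_{56}.\end{gathered}\tag{4}$$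

**Step 2: color $\gamma$.** The purpose is to play the two heads against the three tails. The only possible head-pairs have heads $2,3$, so (3) at heads $3$ and $2$ gives
$$z_{13}+z_{36}+z_{35}=\gamma^-_{23}=z_{25}.$$
Equation (3) at tails $1$, $6$, $5$ gives
$$z_{13}=\gamma^+_{15}+\gamma^+_{16},\qquad z_{36}=\gamma^+_{16}+\gamma^+_{56},\qquad z_{25}+z_{35}=\gamma^+_{15}+\gamma^+_{56}.$$
Add the first two of these and subtract the third: $z_{13}+z_{36}-z_{25}-z_{35}=2\gamma^+_{16}$. By the head equation, $z_{13}+z_{36}-z_{25}=-z_{35}$, so the left side is $-2z_{35}$. Hence $2\gamma^+_{16}+2z_{35}=0$, and both terms are nonnegative, so $\gamma^+_{16}=z_{35}=0$. Insert this, and use $z_{15}=\gamma^+_{15}$ and $z_{23}=\gamma^-_{23}$ from (4):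
$$z_{35}=\gamma^+_{16}=0,\qquad z_{13}=\gamma^+_{15}=z_{15},\qquad z_{36}=\gamma^+_{56},\qquad z_{23}=z_{25}=z_{13}+z_{36}.\tag{5}$$

**Step 3: color $\delta$.** This is the mirror image. Equation (3) at heads $4$ and $1$ gives
$$z_{24}+z_{45}+z_{46}=\delta^-_{14}=z_{16},$$
and at tails $2$, $5$, $6$
$$z_{24}=\delta^+_{26}+\delta^+_{25},\qquad z_{45}=\delta^+_{25}+\delta^+_{56},\qquad z_{16}+z_{46}=\delta^+_{26}+\delta^+_{56}.$$
The first two minus the third give $z_{24}+z_{45}-z_{16}-z_{46}=2\delta^+_{25}$, and by the head equation the left side is $-2z_{46}$. So $\delta^+_{25}=z_{46}=0$. With $z_{26}=\delta^+_{26}$ and $z_{14}=\delta^-_{14}$ from (4),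
$$z_{46}=\delta^+_{25}=0,\qquad z_{24}=\delta^+_{26}=z_{26},\qquad z_{45}=\delta^+_{56},\qquad z_{14}=z_{16}=z_{24}+z_{45}.\tag{6}$$

**Step 4: color $\beta$ at its tails.** The purpose is to link the $\gamma$ side to the $\delta$ side. The color $\beta$ has only the tails $1$ and $2$, so (3) gives
$$z_{14}+z_{15}=\beta^+_{12}=z_{12}=z_{23}+z_{26}.$$
Put $a=z_{13}=z_{15}$ and $b=z_{24}=z_{26}$. By (6), $z_{14}=b+z_{45}$; by (5), $z_{23}=a+z_{36}$. Hence
$$z_{12}=a+b+z_{45}=a+b+z_{36}.$$
So $z_{36}=z_{45}=:t$, and $z_{12}=a+b+t$.

**Step 5: the bound at the arc between $5$ and $6$.** The purpose is to kill $t$. By (4), (5), (6),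
$$1\ge z_{56}\ge\gamma^+_{56}+\delta^+_{56}=z_{36}+z_{45}=2t,$$
and $t$ is an integer, so $t=0$.

**Step 6: color $\beta$ at heads $5,6$, and the bound at the arc between $1$ and $2$.** The purpose is to kill $a$ and $b$. Now $z_{35}=z_{36}=z_{45}=z_{46}=0$, so by (4) the terms $\beta^-_{35},\beta^-_{36},\beta^-_{45},\beta^-_{46}$ vanish. Equation (3) for $\beta$ at heads $5$ and $6$ becomes
$$a=z_{15}=\beta^-_{56},\qquad b=z_{26}=\beta^-_{56}.$$
So $a=b$, and since $t=0$ we have $1\ge z_{12}=2a$. Hence $a=b=0$.

**Step 7: everything vanishes.** With $a=b=t=0$ and $z_{35}=z_{46}=0$, the values $z_{12},z_{13},z_{15},z_{24},z_{26},z_{35},z_{36},z_{45},z_{46}$ are $0$. By (5) and (6), so are $z_{23},z_{25},z_{14},z_{16}$. Next, $z_{56}=\beta^-_{56}+\gamma^+_{56}+\delta^+_{56}=a+t+t=0$. Finally, by (3) for $\beta$ at head $3$, $z_{34}=\beta^-_{34}\le z_{23}=0$. So all $z_e=0$, whereas the nonempty $A'$ has $z_e=1$ on its arcs. This contradiction proves Theorem 1. $\blacksquare$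

Hence the conjecture is false. The two solutions displayed before the proof are $(a,b,t)=(1,1,0)$ and $(a,b,t)=(0,0,1)$.

## Joining tournaments by one new color

To get from six nodes to all larger orders, and to a deficit that grows with $m$, we glue tournaments together. A single node with $0$ colors is admitted as a tournament; it has no arcs, hence no closed subgraph.

**Lemma 2 (join).** Let $D_1,D_2$ be arc-colored tournaments on disjoint node sets $N_1,N_2$ with disjoint color sets of sizes $m_1,m_2$, neither containing a closed subgraph. (A single node with $0$ colors is allowed.) Add all arcs from $N_1$ to $N_2$ in one new color $c_0$. The result is an arc-colored tournament with $m_1+m_2+1$ colors and no closed subgraph.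

*Proof.* The class $c_0$ goes from $N_1$ to $N_2$, so it is directed bipartite, and the old classes are unchanged. Thus the result is an arc-colored tournament with $m_1+m_2+1$ colors. Let $A_1,A_2$ be the arc sets of $D_1,D_2$, and suppose $A'$ is closed in the join, with chosen pairs.

**Step 1: no arc of color $c_0$ can be closed.** Let $u\in N_1$, $v\in N_2$, and consider the arc $(u,v)$. Arcs with tail $u$ have colors of $D_1$ or the color $c_0$; arcs with tail $v$ stay in $N_2$ and have colors of $D_2$. These color sets are disjoint, so no tail-pair closes $(u,v)$. Arcs with head $u$ come from $N_1$ and have colors of $D_1$; arcs with head $v$ have colors of $D_2$ or $c_0$. So no head-pair closes $(u,v)$. Hence $A'$ contains no arc of color $c_0$, that is, $A'\subseteq A_1\cup A_2$.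

**Step 2: the two sides separate.** Some $A'\cap A_r$ is nonempty; fix such an $r$. If $e\in A'\cap A_r$, then each arc of its chosen pair has an end in common with $e$, so it has an end in $N_r$; being in $A'\subseteq A_1\cup A_2$, it lies in $A_r$. Conversely, let $a\in A'\cap A_r$. Each chosen pair containing $a$ closes an arc of $A'$ that shares an end with $a$, and this arc therefore lies in $A_r$ as well. So the two chosen pairs through $a$ are chosen pairs of arcs of $A'\cap A_r$. Hence $A'\cap A_r$ with its chosen pairs is closed in $D_r$, contrary to the assumption. $\blacksquare$

Joining a single node thus adds one node and one color. Joining two copies of the six-node tournament gives $12$ nodes and $4+4+1=9$ colors.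

Let $F(m)$ be the maximum order of an arc-colored tournament with $m$ colors and no closed subgraph. It is finite, since the order is at most $2^m$.

**Theorem 3.** $F(m)\ge m+1+\lfloor(m+1)/5\rfloor$ for all $m\ge1$. In particular, for every $n\ge6$ there is a tournament with $n$ nodes and $n-2$ colors without a closed subgraph. The conjecture holds for order $n$ if and only if $n\in\{4,5\}$, and the claim $F(m)=m+1$ fails for every $m\ge4$. (For $m=3$ the claim holds by the quoted results.)

*Proof.*

**Step 1: the lower bound on $F$.** Let $k=\lfloor(m+1)/5\rfloor$. If $k\ge1$, join $k$ copies of the six-node tournament successively, with disjoint node sets and color sets. By Lemma 2 and Theorem 1 this gives no closed subgraph, with $6k$ nodes and $4k+(k-1)=5k-1$ colors, and $5k-1\le m$. Now join $m-5k+1$ single nodes, one after another; each adds one color. The result has $m$ colors and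
$$6k+(m-5k+1)=m+1+k$$
nodes. If $k=0$, start from a single node and join $m$ single nodes: $m$ colors and $m+1$ nodes.

**Step 2: all orders from $6$ on.** For $n\ge6$ join $n-6$ single nodes to the six-node tournament: $n$ nodes and $4+(n-6)=n-2$ colors. So the conjecture fails for each order $n\ge6$, and it holds for $n=4,5$ by the quoted results. For $m\ge4$ we have $k\ge1$, so $F(m)\ge m+2$.

**Step 3: three colors.** Take a tournament with $3$ colors and order at least $5$, and restrict it to five of its nodes. With at most $2$ colors there are at most $4$ distinct vectors, so all $3$ colors occur among the five nodes. The quoted five-node result gives a closed subgraph there, and it is closed in the larger tournament too. So $F(3)\le4$, and $F(3)\ge4$ by Step 1. $\blacksquare$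

## The exact threshold with multiplicities

The proof of Theorem 1 needed the bound $z_e\le1$. We now drop this bound and ask for weighted closed subgraphs.

**Theorem 4.** Let $n\ge2$. Every arc-colored tournament with $n$ nodes and $m\le n-2$ colors contains a weighted closed subgraph. The bound is sharp: the maximum order of an arc-colored tournament with $m$ colors and no weighted closed subgraph is exactly $m+1$, for every $m\ge1$.

*Sharpness.* In the tournament with arcs $i\to j$, $1\le i<j\le m+1$, of color $i$, there are no tail-pairs. So by (1) all $z_e$ are $0$; every pair closes some arc, so (1) forces all $\mu(P)=0$. Hence order $m+1$ occurs. That no larger order occurs is the first assertion, which we now prove: **assume that there is no weighted closed subgraph and that $m\le n-2$, and derive a contradiction.**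

### Potentials from Gordan's theorem

Recall Gordan's theorem: for a real matrix $M$, either $M\mu=0$ for some real $\mu\ge0$, $\mu\ne0$, or there is a vector $y$ with all entries of $y^{\mathsf T}M$ positive.

**Step 1: duality.** The purpose is to turn the absence of weights into numbers with strict inequalities. Eliminating $z$, (1) is the homogeneous system
$$\sum_{P\text{ closes }e}\mu(P)-\sum_{\text{tail-pairs }P\ni e}\mu(P)=0,\qquad \sum_{P\text{ closes }e}\mu(P)-\sum_{\text{head-pairs }P\ni e}\mu(P)=0\qquad(e\in A).$$

It has no nonzero nonnegative integer solution, and we need this for real solutions. Suppose there is a real one, and take one, $\mu$, with the fewest nonzero entries, with support $I$. If the solutions of the homogeneous system supported in $I$ had dimension at least $2$, some such $\nu$ would not be a multiple of $\mu$; replacing $\nu$ by $-\nu$ if necessary, $\nu$ has a negative entry, and increasing $s$ from $0$ in $\mu+s\nu$ until the first entry of $I$ becomes $0$ gives a nonzero nonnegative solution with smaller support. So the dimension is $1$. The coefficients being integers, this line is spanned by a rational vector, and a suitable multiple of it is a nonzero nonnegative integer solution,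 a contradiction.

So Gordan's theorem gives multipliers. Call them $-\alpha_e$ for the first equation of $e$ and $-\beta_e$ for the second, and put $w(e)=\alpha_e+\beta_e$. A tail-pair $\{a,b\}$ closing $e$ has coefficient $+1$ in both equations of $e$ and $-1$ in the first equations of $a$ and $b$. A head-pair has $+1$ in both equations of $e$ and $-1$ in the second equations of $a$ and $b$. Positivity thus reads
$$\alpha_a+\alpha_b>w(e)\ \text{ for tail-pairs }\{a,b\}\text{ closing }e,\qquad \beta_a+\beta_b>w(e)\ \text{ for head-pairs }\{a,b\}\text{ closing }e.\tag{7}$$

**Step 2: one function per color.** The purpose is to replace numbers on arcs by numbers on nodes. Regard $w$ as a function $w(ij)$ of unordered pairs. For a color $c$ let $S_c$ and $T_c$ be its sets of tails and heads. For $i\in S_c$ let $f_c(i)$ be the minimum of $\alpha_a$ over the arcs $a$ of color $c$ with tail $i$; for $k\in T_c$ let $f_c(k)$ be the minimum of $\beta_a$ over the arcs $a$ of color $c$ with head $k$. Then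
$$f_c(i)+f_c(j)>w(ij)\quad\text{for }i\ne j\text{ both in }S_c\text{ or both in }T_c,\tag{8}$$
$$f_c(i)+f_c(k)\le w(ik)\quad\text{for every arc }(i,k)\text{ of color }c.\tag{9}$$
For (8) with $i,j\in S_c$, take arcs $a,b$ attaining the two minima; they form a tail-pair closing the arc between $i$ and $j$, and (7) applies. Heads are alike. For (9), the arc $a=(i,k)$ competes in both minima, so $f_c(i)+f_c(k)\le\alpha_a+\beta_a=w(ik)$.

Nodes on no arc of color $c$ are put into $S_c$, with a value of $f_c$ so large that (8) still holds; (9) does not concern them. Now $S_c,T_c$ partition $N$, and each $f_c$ is a function on all of $N$.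

### Kruskal's algorithm with the weights $w$, and where it fails

A tree on $N$ has $n-1$ edges. If we can find a spanning tree whose edges have pairwise distinct colors, then $m\ge n-1$ and we are done. The natural candidate is the tree built by Kruskal's algorithm: start with no edges, and $n-1$ times add an edge $xy$ of least weight among all edges joining different current components.

Run it with weights $w$. Let the added edge $xy$ join the components $X\ni x$ and $Y\ni y$, and let its arc be $x\to y$, of color $e$. If $p\in T_e\setminus Y$, then $py$ joins different components, so (8), minimality and (9) give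
$$f_e(p)+f_e(y)>w(py)\ge w(xy)\ge f_e(x)+f_e(y),$$
hence $f_e(p)>f_e(x)$. Likewise $p\in S_e\setminus X$ gives $f_e(p)>f_e(y)$. So every minimizer of $f_e$ lies in $X$ if it is in $S_e$, and in $Y$ if it is in $T_e$. This is promising, but it does not prevent a color from being used twice. Take $n=3$, with color $1$ on $1\to2,\ 1\to3$ and color $2$ on $2\to3$. The only pair is the head-pair $\{12,13\}$, which closes $2\to3$. The numbers $\alpha_{12}=\alpha_{13}=-10$, $\beta_{12}=\beta_{13}=6$, $\alpha_{23}=\beta_{23}=5$ satisfy (7), because $6+6>10$. Here $w(12)=w(13)=-4$ and $w(23)=10$, and Kruskal picks $12$ and $13$, both of color $1$.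

What went wrong is that $f_1=(-10,6,6)$ has the single minimizer $1$, which lies in $X$ both times. If a color had *two* minimizers lying in different components, the conclusion above would put one into $X$ and the other into $Y$; then adding $xy$ would merge them, and the color could not be used again. And there is freedom to arrange this: each of (8) and (9) compares $f_c(i)+f_c(j)$ with $w(ij)$, so for any $\xi\in\mathbb R^N$ they survive the replacement
$$f_c(i)\ \text{by}\ f_c(i)-\xi_i,\qquad w(ij)\ \text{by}\ w(ij)-\xi_i-\xi_j .$$
In the example take $\xi=(-16,0,0)$. Then $f_1-\xi=(6,6,6)$, while $f_2-\xi=(\text{large},5,5)$ is minimized at $2$ and $3$, and the new weights of $12,13,23$ are $12,12,10$. Kruskal now takes $23$, of color $2$, and then an edge of color $1$: two distinct colors. So we look for one $\xi$ that gives every color two minimizers, placed so that the edges between them contain no cycle.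

### Two minimizers per color, along a tree

**Step 3: choice of the shift.** The purpose is to prove the following.

**Claim A.** Given $f_1,\dots,f_{n-1}:N\to\mathbb R$, there are $\xi\in\mathbb R^N$ and, for each $c$, distinct nodes $p_c,q_c$ both minimizing $f_c-\xi$, such that the edges $p_cq_c$ form a spanning tree on $N$.

*Proof of Claim A.* Consider the transportation problem with variables $x_{ci}$, $c=1,\dots,n-1$, $i\in N$:
$$\text{minimize }\sum_{c,i}f_c(i)x_{ci}\quad\text{subject to}\quad x\ge0,\quad \sum_ix_{ci}=n\ \text{for each }c,\quad \sum_cx_{ci}=n-1\ \text{for each }i.$$
It is feasible ($x_{ci}=1$ for all $c,i$), and the feasible set is compact. So there is an optimal solution that is a vertex of the feasible polytope; let $x$ be one. By linear programming duality there is an optimal dual solution $(a_c),(\xi_i)$: it satisfies $a_c+\xi_i\le f_c(i)$ for all $c,i$, with equality whenever $x_{ci}>0$ (complementary slackness). Hence if $x_{ci}>0$, then $f_c(i)-\xi_i=a_c\le f_c(j)-\xi_j$ for all $j$, so $i$ minimizes $f_c-\xi$.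

Look at the support of $x$ as a bipartite graph between the $n-1$ indices $c$ and the $n$ nodes $i$. It has no cycle: otherwise we could add $\pm\varepsilon$ alternately along the cycle, in two opposite ways, and $x$ would be the midpoint of two feasible points. So the support is a forest. Every index and every node has a positive total, so every component contains at least one index and at least one node. Let a component have index set $C'$ and node set $V'$. Summing $x$ over the component in two ways,
$$n\,|C'|=(n-1)\,|V'| .$$
Since $n$ and $n-1$ are coprime, $n$ divides $|V'|$. As $1\le|V'|\le n$, we get $V'=N$ and $|C'|=n-1$. So the support is connected: it is a tree with $(n-1)+n=2n-1$ vertices, hence $2n-2$ edges.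

An index $c$ of degree $1$ would have $x_{ci}=n$ for its only neighbor $i$, which exceeds the column sum $n-1$. So each of the $n-1$ indices has degree at least $2$, and these degrees add up to $2n-2$; hence each degree is exactly $2$. Let $p_c,q_c$ be the two neighbors of $c$. Both minimize $f_c-\xi$. The support tree is obtained from the graph with edges $p_cq_c$ on $N$ by placing the vertex $c$ in the middle of the edge $p_cq_c$. So that graph is connected, and with $n-1$ edges on $n$ nodes it is a spanning tree. $\square$

The numbers $n$ and $n-1$ in the row and column sums do two jobs: their coprimality makes the support connected, and $n>n-1$ excludes degree $1$.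

Now apply Claim A to the $f_c$ of the $m$ colors together with $n-1-m$ arbitrary dummy functions; here $m\le n-1$ is used. Forget the dummies. The edges $p_cq_c$ over the actual colors $c$ form a forest on $N$. Put
$$g_c=f_c-\xi,\qquad u(ij)=w(ij)-\xi_i-\xi_j .$$
Then (8) and (9) hold with $g_c,u$ in place of $f_c,w$, and $p_c,q_c$ both minimize $g_c$.

### Kruskal's algorithm with the shifted weights

**Step 4: where the minimizers lie.** Run Kruskal's algorithm on the complete graph on $N$ with weights $u$. The purpose of this step is to repeat the earlier computation for $u$.

**Observation.** Let the added edge join the components $X\ni x$ and $Y\ni y$, and let its arc have color $e$ with $x\in S_e$, $y\in T_e$. If $p$ minimizes $g_e$, then $p\in S_e$ implies $p\in X$, and $p\in T_e$ implies $p\in Y$.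

Suppose $p\in T_e\setminus Y$. Then $p\ne y$, and $p,y$ are both in $T_e$ and in different components. By (8), the minimality of $u(xy)$ and (9),
$$g_e(p)+g_e(y)>u(py)\ge u(xy)\ge g_e(x)+g_e(y),$$
so $g_e(p)>g_e(x)$, contradicting that $p$ is a minimizer. Suppose $p\in S_e\setminus X$. Then $p\neq x$ and in the same way
$$g_e(p)+g_e(x)>u(px)\ge u(xy)\ge g_e(x)+g_e(y),$$
so $g_e(p)>g_e(y)$, again a contradiction.

**Step 5: the colors are distinct.** The purpose is to show that Kruskal's merging follows the forest of the edges $p_cq_c$.

**Claim B.** After $t$ steps, the colors of the $t$ added edges form a set $C_t$ of $t$ distinct colors. The current components are the components of the forest $\{p_cq_c:c\in C_t\}$ on $N$. For each $c\in C_t$, exactly one of $p_c,q_c$ is in $S_c$.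

For $t=0$ all components are single nodes and $C_0=\emptyset$, so the claim is true. Let it hold for $t$, and let the next edge be $xy$, of color $e$, with $x\in S_e$, $y\in T_e$, joining components $X\ni x$ and $Y\ni y$, $X\ne Y$.

Suppose first that $e\in C_t$. Then one of $p_e,q_e$ is in $S_e$ and the other in $T_e$. By the Observation the first lies in $X$ and the second in $Y$. But $p_eq_e$ is an edge of the forest for $C_t$, so $p_e$ and $q_e$ lie in the same component. This is a contradiction.

So $e\notin C_t$, and $C_{t+1}=C_t\cup\{e\}$ has $t+1$ elements. All edges $p_cq_c$ together form a forest, so $p_eq_e$ closes no cycle with the edges for $C_t$; that is, $p_e$ and $q_e$ lie in different current components. Each of them is in $S_e$ or in $T_e$, so by the Observation each lies in $X$ or in $Y$. Hence one lies in $X$ and the other in $Y$. The one in $X$ cannot be in $T_e$, as the Observation would put it into $Y$; so it is in $S_e$. In the same way the one in $Y$ is in $T_e$. So exactly one of $p_e,q_e$ is in $S_e$. Finally, adding $p_eq_e$ to the forest merges $X$ and $Y$, exactly as Kruskal's step does. So the claim holds for $t+1$.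

**Step 6: counting.** Kruskal's algorithm makes $n-1$ steps, so by Claim B with $t=n-1$ there are $n-1$ distinct colors. This contradicts $m\le n-2$. So every arc-colored tournament with $m\le n-2$ colors contains a weighted closed subgraph, and one without must have $n\le m+1$. With the sharpness example this proves Theorem 4. $\blacksquare$
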